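# A subjunctive class of Lie algebras that is not locally coalescent

## Joins of subideals, and why groups suggest "yes"

The answer that one would first guess is *yes*. A result of Roseblade and Stonehewer states that every subjunctive class of groups is locally coalescent, and the question of this talk is whether the same holds for Lie algebras over a field of characteristic zero. The guess survives a good number of tests, and we shall prove quite a lot in its favor before we see it fail. Let us first say what the words mean.

All Lie algebras are over a field $k$ and may be infinite-dimensional. The field is fixed but arbitrary of characteristic zero, except where a statement explicitly allows any field. We write $[A,B]$ for the span of all $[a,b]$ with $a\in A$, $b\in B$, and $A^2=[A,A]$. A class $\mathfrak X$ of Lie algebras is closed under isomorphism and contains the zero algebra.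

**Definition (subideal).** A subalgebra $H$ of $L$ is a *subideal of depth $\le n$* if there is a chain $H=H_0\triangleleft H_1\triangleleft\cdots\triangleleft H_n=L$, each term an ideal of the next. An $\mathfrak X$-subideal (or $\mathfrak X$-ideal) is a subideal (or ideal) that belongs to $\mathfrak X$. The join $\langle H,K\rangle$ is the subalgebra generated by $H$ and $K$.

The example to keep in mind is the 3-dimensional Heisenberg algebra $U=kx+ky+kz$ with $[x,y]=z$ and $z$ central. Here $kx\triangleleft kx+kz\triangleleft U$, so $kx$ is a subideal of depth $2$. It is not an ideal, because $[x,y]=z\notin kx$.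

Three facts follow at once by operating on the terms of a chain, and we use them freely. A subideal of a subideal is a subideal. If $H$ is a subideal of $L$ and $B\le L$, then $H\cap B$ is a subideal of $B$ of no larger depth (use $H_i\cap B$). If $N\triangleleft L$, then $H+N$ is a subideal of $L$ (use $H_i+N$).

**Definition (coalescent, locally coalescent).** $\mathfrak X$ is *coalescent* if in any Lie algebra the join of two $\mathfrak X$-subideals is an $\mathfrak X$-subideal. It is *locally coalescent* if, whenever $H,K$ are $\mathfrak X$-subideals of $L$ and $C$ is a finitely generated subalgebra of $J=\langle H,K\rangle$, there is an $\mathfrak X$-subideal $X$ of $L$ with $C\subseteq X\subseteq J$.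

**Definition (subjunctive).** $\mathfrak X$ is *subjunctive* if (i) subideals of $\mathfrak X$-algebras are $\mathfrak X$-algebras, and (ii) in any Lie algebra the join of two $\mathfrak X$-ideals is in $\mathfrak X$.

The join of two ideals is simply their sum, so (ii) speaks about $H+K$. The finite-dimensional algebras form a subjunctive class, and so do the nilpotent ones, because the sum of two nilpotent ideals is nilpotent. The abelian algebras do not: $U$ is the sum of its abelian ideals $kx+kz$ and $ky+kz$. For the abelian class local coalescence fails too. The join of $kx$ and $ky$ is $U$, and with $C=U$ the only candidate for $X$ is $U$ itself. So some hypothesis such as (ii) is needed.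

Now test the guess. Let $\mathfrak X$ be subjunctive.

*Both subideals are ideals.* Then $H+K\in\mathfrak X$ is an ideal, by definition.

*One has depth $2$, the other is an ideal.* Let $H\triangleleft H_1\triangleleft L$ and $K\triangleleft L$. Then $H_1\cap K$ is an ideal of $K$, so it lies in $\mathfrak X$. Both $H$ and $H_1\cap K$ are ideals of $H_1$, so $H+(H_1\cap K)\in\mathfrak X$. Since $[H,K]\subseteq H_1\cap K$, the subalgebra $H+(H_1\cap K)$ is an ideal of $H+K$, and so is $K$. Hence $H+K\in\mathfrak X$, and it is a subideal of $L$. Here even coalescence holds.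

*Two subideals of depth $2$, smallest case.* In $U$ take $H=kx$ and $K=ky$, and suppose the one-dimensional algebra is in $\mathfrak X$. Then $kz\cong kx$ lies in $\mathfrak X$, so $kx+kz$ and $ky+kz$, as sums of two ideals, are in $\mathfrak X$. They are ideals of $U$, so $U\in\mathfrak X$.

In the last case, $z$ arises as a bracket, and neither (i) nor (ii) produces brackets. We were rescued by the accident that $kz$ is isomorphic to $kx$. This is the spot to watch.

## What is true: two theorems

The guess is wrong, over every field of characteristic zero.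

**Theorem A.** Let $\operatorname{char}k=0$. There are a subjunctive class $\mathfrak X$ (in which even sums of arbitrarily many $\mathfrak X$-ideals lie in $\mathfrak X$), a Lie algebra $L$, and $\mathfrak X$-subideals $H,K$ of $L$ of depth $\le2$ with $\langle H,K\rangle=L$, such that some 3-generator subalgebra $C$ of $L$ lies in no $\mathfrak X$-subideal of $L$. In particular $\mathfrak X$ is not locally coalescent.

The second theorem says how much of the guess survives at depth $2$, and thereby where a counterexample must be sought. Call $(L,R,x,y)$ a *Heisenberg configuration* if $R\triangleleft L$ and $x,y\in L$ are such that, with $z=[x,y]$, the images of $x,y,z$ form a basis of $L/R$ and $z$ is central mod $R$. Then $L/R$ is the 3-dimensional Heisenberg algebra.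

**Theorem B.** Let $\mathfrak X$ be subjunctive (over any field for (a), (b)).

(a) If $H$ is an $\mathfrak X$-subideal and $K$ an $\mathfrak X$-ideal of $L$, then $H+K$ is an $\mathfrak X$-subideal of $L$. (So the depths $(2,2)$ in Theorem A are minimal.)

(b) The following are equivalent: (i) the local coalescence condition holds for all pairs of $\mathfrak X$-subideals of depth $\le2$ in any Lie algebra; (ii) for every Heisenberg configuration $(L,R,x,y)$, with $z=[x,y]$, if $R+kx,\ R+ky\in\mathfrak X$, then $R+kz\in\mathfrak X$.

(c) If $\operatorname{char}k=0$, the implication in (ii) holds for every configuration in which $\operatorname{ad}_Lx$ or $\operatorname{ad}_Ly$ is locally nilpotent.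

We make no claim that (ii) characterizes local coalescence for subideals of arbitrary depth. We prove Theorem B first, because its proof tells us how to build the example for Theorem A.

## Joining a subideal with an ideal: Theorem B(a)

The purpose is to run the depth-$2$ computation above along a chain of any length. Let $H=H_0\triangleleft\cdots\triangleleft H_n=L$ and $K\triangleleft L$, with $H,K\in\mathfrak X$. Put
$$G_i=H+(H_i\cap K)\qquad(0\le i\le n).$$
Since $H\subseteq H_i\triangleleft H_{i+1}$ and $K\triangleleft L$, we have
$$[H,H_{i+1}\cap K]\subseteq H_i\cap K,\qquad [H_i\cap K,H_{i+1}\cap K]\subseteq H_i\cap K.$$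
Also $[H,H_i\cap K]\subseteq H_i\cap K$, so each $G_i$ is a subalgebra. Because $G_{i+1}=G_i+(H_{i+1}\cap K)$, the displayed inclusions give $G_i\triangleleft G_{i+1}$. They also give $H_{i+1}\cap K\triangleleft G_{i+1}$. Finally $H_{i+1}\cap K$ is a subideal of $K$, so it is in $\mathfrak X$.

Now $G_0=H\in\mathfrak X$. If $G_i\in\mathfrak X$, then $G_{i+1}$ is the sum of its two $\mathfrak X$-ideals $G_i$ and $H_{i+1}\cap K$, so $G_{i+1}\in\mathfrak X$. At the end, $G_n=H+K\in\mathfrak X$. It is a subideal of $L$ because $K$ is an ideal. This proves (a). If one of two $\mathfrak X$-subideals has depth $\le1$, their join is thus an $\mathfrak X$-subideal, which is why $(2,2)$ is minimal in Theorem A. $\square$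

## Depth two reduces to the Heisenberg algebra: Theorem B(b)

**From (i) to (ii).** Let $(L,R,x,y)$ be a Heisenberg configuration with $H=R+kx$ and $K=R+ky$ in $\mathfrak X$. Since $z$ is central mod $R$, we have $H\triangleleft R+kx+kz\triangleleft L$, and similarly for $K$. So both have depth $\le2$, and their join is $L$. Also $R\triangleleft H$ gives $R\in\mathfrak X$. By (i) there is an $\mathfrak X$-subideal $Y$ of $L$ containing $\langle x,y\rangle$. Then $z\in Y$, so $L=Y+R$, which is in $\mathfrak X$ by (a). As $R+kz\triangleleft L$, it is in $\mathfrak X$.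

**From (ii) to (i).** Let $H,K$ be $\mathfrak X$-subideals of depth $\le2$ of a Lie algebra $G$, and $J=\langle H,K\rangle$.

**Step 1: $J$ is a subideal of $G$.** After this step we may work inside $J$. Let $I_G$ be the ideal of $G$ generated by $H$. From $H\triangleleft H_1\triangleleft G$ we get $I_G\subseteq H_1$, so $H\triangleleft I_G$. Put $N_0=H$ and $N_n=N_{n-1}+[N_{n-1},K]$; all $N_n$ lie in $I_G$. We claim $N_n\triangleleft I_G$. If this holds for $n-1$, take $v\in N_{n-1}$, $w\in K$, $g\in I_G$. Then
$$[[v,w],g]=[[v,g],w]+[v,[w,g]].$$
The first term is in $[N_{n-1},K]$. In the second, $[w,g]\in I_G$, so that term is in $N_{n-1}$. Thus $N_n\triangleleft I_G$.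

The union $N=\bigcup N_n$ is an ideal of $I_G$ with $[N,K]\subseteq N$, so $N\triangleleft I_G+K$. Now $N+K$ is a subalgebra containing $H$ and $K$, and $N\subseteq J$, so $J=N+K$. Since $K$ is a subideal of $I_G+K$ and $N$ is an ideal there, $J$ is a subideal of $I_G+K$. Since $K$ is a subideal of $G$ and $I_G\triangleleft G$, the algebra $I_G+K$ is a subideal of $G$. Hence so is $J$.

**Step 2: an $\mathfrak X$-ideal $R_0$ of $J$ modulo which $[H,K]$ is central.** Inside $J$ the subideals $H,K$ still have depth $\le2$. Let $I,M$ be the ideals of $J$ generated by $H$ and $K$. As above, $H\triangleleft I$ and $K\triangleleft M$. Let $P=I\cap M\triangleleft J$, $A=H\cap P$, $B=K\cap P$. Then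
$$[H,K]\subseteq P,\qquad [P,H]\subseteq H\cap P=A,\qquad [P,K]\subseteq K\cap P=B. \tag{1}$$
By (1), $A$ and $B$ are ideals of $P$. Also $A\triangleleft H$ and $B\triangleleft K$, so $A,B\in\mathfrak X$. Hence $R_0:=A+B\in\mathfrak X$. By (1), $[R_0,H]\subseteq[P,H]\subseteq A$ and $[R_0,K]\subseteq B$. So $R_0$ is normalized by $H$ and $K$, hence by $J$; that is, $R_0\triangleleft J$.

Put $Q=R_0+[H,K]\subseteq P$. By (1), $[Q,H]$ and $[Q,K]$ lie in $R_0$. The set $\{g\in J:[g,Q]\subseteq R_0\}$ is a subalgebra, by the Jacobi identity and $R_0\triangleleft J$. It contains $H$ and $K$, so it is $J$. Thus $Q/R_0$ is central in $J/R_0$. It follows that $H+K+Q$ is closed under brackets, so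
$$J=H+K+Q=H+K+[H,K]+R_0. \tag{2}$$

Already (2) settles a test case: as $R_0\subseteq H+K$, if $H$ and $K$ are finite-dimensional, then so is the subideal $J$.

**Step 3: enlarge $R_0$ so that $H$ and $K$ become abelian.** By the Jacobi identity, $[H^2,K]\subseteq[H,[H,K]]\subseteq[H,P]\subseteq R_0$. So $H^2+R_0$ is normalized by $H$ and $K$, and it is an ideal of $J$. Since $H^2\triangleleft H$, the algebra $H^2$ is an $\mathfrak X$-subideal of $J$, so $H^2+R_0\in\mathfrak X$ by (a). The same holds for $K^2+R_0$. Their sum
$$R:=R_0+H^2+K^2$$
is therefore an $\mathfrak X$-ideal of $J$.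

By (a), $H+R$ is an $\mathfrak X$-subideal of $J$. It is abelian mod $R$, so for every subspace $H_0\subseteq H$ we have $H_0+R\triangleleft H+R$, and $H_0+R$ is an $\mathfrak X$-subideal of $J$. Likewise for $K_0+R$ with $K_0\subseteq K$.

**Step 4: $R+k[h,w]$ is an $\mathfrak X$-ideal of $J$ for $h\in H$, $w\in K$.** This is where (ii) is used. Let $v=[h,w]\in Q$. Since $v$ is central mod $R_0$, $R+kv\triangleleft J$. If $v\in R$, then $R+kv=R\in\mathfrak X$. Let $v\notin R$. We check that $h,w,v$ are independent mod $R$. Suppose $\alpha h+\beta w+\gamma v\in R$. Bracketing with $w$ gives $\alpha v\in R$, and bracketing with $h$ gives $\beta v\in R$; here $[v,w],[v,h]\in R_0$. So $\alpha=\beta=0$, and then $\gamma=0$. Hence $S=R+kh+kw+kv$ is a subalgebra and $(S,R,h,w)$ is a Heisenberg configuration. By Step 3, $R+kh$ and $R+kw$ lie in $\mathfrak X$. By (ii), $R+kv\in\mathfrak X$.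

**Step 5: capture a finitely generated subalgebra.** Let $C$ be a finitely generated subalgebra of $J$. By (2) each generator is a sum of an element of $H$, one of $K$, finitely many brackets $[h,w]$ and an element of $R$. So there are finite-dimensional subspaces $H_0\subseteq H$ and $K_0\subseteq K$ such that all generators of $C$ lie in
$$Y:=H_0+K_0+Q_0,\qquad Q_0:=R+[H_0,K_0].$$
If $(h_i)$ and $(w_j)$ are bases of $H_0,K_0$, then $Q_0$ is the sum of $R$ and the finitely many $\mathfrak X$-ideals $R+k[h_i,w_j]$ of $J$ from Step 4. So $Q_0$ is an $\mathfrak X$-ideal of $J$. Since $H_0^2,K_0^2\subseteq R$ and $[H_0,K_0]\subseteq Q_0$, $Y$ is a subalgebra with $Y^2\subseteq Q_0$. Hence $C\subseteq Y\subseteq J$.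

By (a), $H_0+Q_0=(H_0+R)+Q_0\in\mathfrak X$, and likewise $K_0+Q_0\in\mathfrak X$. Both contain $Q_0\supseteq Y^2$, so both are ideals of $Y$, and their sum $Y$ is in $\mathfrak X$.

Finally $Y$ is a subideal of $J$. By (2), $J^2\subseteq Q+R$ (recall that $H$ and $K$ are abelian mod $R$). Since $R\subseteq Y$, we get $J^2\subseteq Y+Q$. So $Y+Q$ is a subalgebra of $J$ and in fact an ideal. Also $[Y,Y+Q]\subseteq Y+R_0=Y$, so $Y\triangleleft Y+Q\triangleleft J$. By Step 1, $Y$ is a subideal of $G$. This proves (i). $\square$

## Conjugation, exponentials, and Theorem B(c)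

So everything at depth $2$ hinges on one implication: from $R+kx$ and $R+ky$ get $R+kz$. In a group this is easy. Let $R$ be a normal subgroup, let $z=[x,y]$ be central mod $R$, and let $R\langle x\rangle$ be in the class. Conjugation by $y$ is an automorphism that preserves $R$ and sends $x$ to $xz^{\pm1}$ mod $R$. So $R\langle x\rangle$ and its conjugate $R\langle xz^{\pm1}\rangle$ are both in the class and both normal in $R\langle x,z\rangle$. Their product $R\langle x,z\rangle$ is then in the class, and so is its normal subgroup $R\langle z\rangle$. For Lie algebras the argument needs an automorphism that is no longer given.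

**Lemma 1.** Let $\mathfrak X$ be subjunctive, $(L,R,x,y)$ a Heisenberg configuration, $z=[x,y]$, and $R+kx\in\mathfrak X$. If there is an automorphism $\varphi$ of $L$ with $\varphi(R)=R$ and $\varphi(x)\in x+cz+R$ for some $0\ne c\in k$, then $R+kz\in\mathfrak X$. The same holds with $y$ in place of $x$.

*Proof.* Let $N=R+kx+kz$. As $z$ is central mod $R$, $N^2\subseteq R$, so every subspace between $R$ and $N$ is an ideal of $N$. The ideals $R+kx$ and $R+k(x+cz)=\varphi(R+kx)$ are in $\mathfrak X$, hence so is their sum, which is $N$ because $c\ne0$. So the ideal $R+kz$ of $N$ is in $\mathfrak X$. The proof for $y$ is the same. $\square$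

**Proof of Theorem B(c).** The natural substitute for conjugation by $y$ is $\varphi=\exp(\operatorname{ad}y)=\sum_n(\operatorname{ad}y)^n/n!$. Suppose $\operatorname{ad}_Ly$ is locally nilpotent, that is, each element of $L$ is killed by some power of it. As $\operatorname{char}k=0$, $\varphi$ is then an automorphism of $L$ with inverse $\exp(-\operatorname{ad}y)$. Both preserve the ideal $R$, so $\varphi(R)=R$. Since $[y,z]\in R$, we have $\varphi(x)\equiv x+[y,x]=x-z\pmod R$. Lemma 1 applies with $c=-1$. If $\operatorname{ad}_Lx$ is locally nilpotent, use $\exp(\operatorname{ad}x)$, which sends $y$ to $y+z$ mod $R$. $\square$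

For example, the implication holds for the class of nilpotent algebras. If $R+kx$ is nilpotent, $\operatorname{ad}x$ is nilpotent on $R$. It maps $L$ into $R+kz$, and $R+kz$ into $R$, so $\operatorname{ad}_Lx$ is nilpotent.

Here is the exact point where this approach to the guess stops. Modulo $R$ the series for $\varphi(x)$ has only two terms, but on $R$ itself the sum $\sum_n(\operatorname{ad}y)^n(r)/n!$ need not be finite, and then $\varphi$ is not defined.

## Translations rescue the easy examples

Failure of local nilpotency is not yet a counterexample, because another automorphism may do the job of the exponential. Two computations show what has to be destroyed.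

*Polynomials and rational functions.* Let $R=k[t]$ as an abelian Lie algebra, and let $U$ act on it by $x=d/dt$, $y=$ multiplication by $t$, $z=$ identity. Indeed $[x,y]=z$, and $z$ is central. In $L=R\rtimes U$ the map $\operatorname{ad}x$ is locally nilpotent, and $\exp(d/dt)$ is the translation $f(t)\mapsto f(t+1)$. Now replace $k[t]$ by $k(t)$. Neither $\operatorname{ad}x$ nor $\operatorname{ad}y$ is locally nilpotent: no power of $d/dt$ kills $1/t$, and no power of $t$ kills $1$. But the translation $\tau:f(t)\mapsto f(t+1)$ still exists. It satisfies $\tau x\tau^{-1}=x$ and $\tau y\tau^{-1}=y+z$. So it extends to an automorphism of $L$ fixing $x,z$ and sending $y$ to $y+z$, and Lemma 1 applies.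

*A simple algebra over $k(a,b)$.* To have a class whose members we can recognize, it helps to take $R$ simple. A natural try is $R=\mathfrak{sl}_2(k)\otimes_kk(a,b)$ and
$$x=\frac{\partial}{\partial a},\qquad y=a\frac{\partial}{\partial b},\qquad z=[x,y]=\frac{\partial}{\partial b},$$
acting on coefficients. Let $\tau$ be the automorphism $a\mapsto a+1$, $b\mapsto b$ of $k(a,b)$. Then $\tau y\tau^{-1}$ sends $a$ to $0$ and $b$ to $\tau(y(b))=\tau(a)=a+1$, so $\tau y\tau^{-1}=y+z$. Also $\tau x\tau^{-1}=x$. So $\tau$, acting on the coefficients of $R$ and by conjugation on $kx+ky+kz$, is an automorphism of $R\rtimes(kx+ky+kz)$. By Lemma 1, no subjunctive class violates (ii) in this configuration.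

The culprit is the automorphism group of the coefficient field. So we look for an extension $E$ of $k(a,b)$ whose automorphisms over $k$ cannot move $a$ and $b$. To keep the derivations, we let $E$ be algebraic over $k(a,b)$. One way to pin $a$ down is to mark it by divisibility. In one variable, adjoin all $2^n$-th roots: $a_0=a$, $a_{n+1}^2=a_n$. In $\bigcup_nk(a_n)$ the element $a$ has $2^n$-th roots for all $n$, but $a+1$ is not even a square, since $a+1=a_n^{2^n}+1$ is a squarefree polynomial of positive degree in $a_n$, for each $n$. So the translation is gone. But $a$ can still move: $a_n\mapsto a_n^{-1}$ defines an automorphism, and so does $a_n\mapsto a_{n+1}$. We therefore mark *both* $a$ and $a+1$, with different primes.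

## A field that pins down $a$ and $b$

Let $\operatorname{char}k=0$, let $\bar k$ be an algebraic closure of $k$, let $a,b$ be indeterminates, and let $\Omega$ be an algebraic closure of $\bar k(a,b)$. Put
$$(p_1,p_2,p_3,p_4)=(a,a+1,b,b+1),\qquad(\ell_1,\ell_2,\ell_3,\ell_4)=(2,3,5,7).$$
Choose $p_{i,n}\in\Omega$ with $p_{i,0}=p_i$ and $p_{i,n+1}^{\ell_i}=p_{i,n}$, and let
$$E=k(p_{i,n}:\text{all }i,n),\qquad F_n=\bar k(p_{1,n},\dots,p_{4,n}),\qquad \tilde E=\bigcup_nF_n\supseteq E.$$
The field $E$ is algebraic over $k(a,b)$.

**Lemma 2.** Fix $i$. If $u\in E^*$ has an $\ell_i^m$-th root in $E$ for every $m$, then $u^s=c\,p_i^t$ for some $s\ge1$, $t\in\mathbb Z$, $c\in\bar k^*$.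

To see why this should hold, work in the group generated by $\bar k(a,b)^*$ and all $p_{j,m}$, modulo constants. There an element of $\bar k(a,b)^*$ is described by its exponents at the irreducible polynomials, by unique factorization. Adjoining roots lets the exponent at $p_j$ range over $\mathbb Z[1/\ell_j]$ and leaves all other exponents in $\mathbb Z$. An exponent that can be divided by $\ell_i$ forever within these groups must vanish unless it sits at $p_i$. In general $u$ lies in some $F_n$, where unique factorization is not at hand; divisors replace it.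

*Proof.* Choose $n$ with $u\in F:=F_n$, and let $G=\{w\in\tilde E^*:w^N\in F^*\text{ for some }N\ge1\}$. All roots of $u$ in $E$ lie in the group $G$.

**Step 1: $G$ is generated by $F^*$ and the $p_{j,m}$ with $m\ge n$.** This makes $G$ explicit. Let $w\in G$, with $w\in F_m$, $m\ge n$ and $w^N\in F$. We have $F_m=F(p_{1,m},\dots,p_{4,m})$ and $p_{j,m}^{\ell_j^{m-n}}=p_{j,n}\in F$. As $\bar k$ contains all roots of unity, $F_m/F$ is a finite abelian extension; let $\Gamma$ be its Galois group. For $\gamma\in\Gamma$ put $\chi_w(\gamma)=\gamma(w)/w$ and $\chi_j(\gamma)=\gamma(p_{j,m})/p_{j,m}$. These values are roots of unity, since $\gamma$ fixes $w^N$ and $p_{j,n}$. They lie in $\bar k\subseteq F$ and are fixed by $\Gamma$, so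
$$\chi_w(\gamma\gamma')=\frac{\gamma(\gamma'(w))}{\gamma(w)}\cdot\frac{\gamma(w)}{w}=\chi_w(\gamma')\chi_w(\gamma),$$
and the same for $\chi_j$: all are characters $\Gamma\to\bar k^*$. An element of $\Gamma$ killed by all $\chi_j$ fixes every $p_{j,m}$, so it is $1$. Let $\Delta$ be the group generated by the $\chi_j$ in the dual group $\hat\Gamma$. Then $\Gamma$ embeds in the dual of $\Delta$, so $|\Gamma|\le|\Delta|\le|\hat\Gamma|=|\Gamma|$ and $\Delta=\hat\Gamma$. Hence $\chi_w=\prod\chi_j^{e_j}$ with $e_j\in\mathbb Z$. The element $w\prod p_{j,m}^{-e_j}$ is fixed by $\Gamma$, i.e. it lies in $F^*$.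

**Step 2: $\Phi:=F^*/\bar k^*$ is free abelian.** This replaces unique factorization. $F$ is a finitely generated field over the algebraically closed field $\bar k$, so there is a normal projective variety with function field $F$. On it, a rational function with zero divisor is regular everywhere (normality), hence constant (projectivity). So $\Phi$ embeds in the group of Weil divisors, which is free abelian, and subgroups of free abelian groups are free abelian.

**Step 3: an additive picture of $G$.** Let $\bar G=G/\bar k^*$. It is torsion-free: if $w^N\in\bar k^*$, then $w$ is algebraic over $\bar k$, so $w\in\bar k^*$. Each element of $\bar G$ has a positive multiple in $\Phi$. Hence $\bar G$ embeds in $\Phi\otimes\mathbb Q$: if $Ng\in\Phi$, send $g$ to $(Ng)\otimes\frac1N$. Write $\bar G$ additively, and let $\pi_j\in\Phi$ be the class of $p_{j,n}$. The class of $p_{j,m}$ is $\ell_j^{-(m-n)}\pi_j$, so Step 1 says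
$$\bar G=\Phi+\sum_j\mathbb Z[1/\ell_j]\,\pi_j.$$

**Step 4: infinite divisibility forces $u$ onto the line of $p_i$.** Let $\bar u\in\Phi$ be the class of $u$. By hypothesis $\bar u\in\bigcap_m\ell_i^m\bar G$. Suppose $\bar u\notin\mathbb Q\pi_i$. Finitely many elements of a basis of $\Phi$ span a direct summand $\Phi_0$ containing $\bar u$ and $\pi_i$. On $\Phi_0\otimes\mathbb Q$ there is a linear form that vanishes on $\pi_i$ but not on $\bar u$. A multiple of it is integral on $\Phi_0$. Extending by $0$ on the span of the other basis elements, we get $f:\Phi\to\mathbb Z$ with $f(\pi_i)=0$ and $f(\bar u)\ne0$; extend $f$ to $\Phi\otimes\mathbb Q$. Then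
$$f(\bar G)\subseteq\mathbb Z+\sum_{j\ne i}\mathbb Z[1/\ell_j]\subseteq\mathbb Z_{(\ell_i)},$$
because the primes $\ell_j$ with $j\ne i$ differ from $\ell_i$. So $f(\bar u)\in\bigcap_m\ell_i^m\mathbb Z_{(\ell_i)}=0$, a contradiction. Thus $\bar u\in\mathbb Q\pi_i$: there are $s'\ge1$ and $t\in\mathbb Z$ with $u^{s'}\in\bar k^*p_{i,n}^t$. Raising to the power $\ell_i^n$ gives $u^{s'\ell_i^n}\in\bar k^*p_i^t$. $\square$

We also recall a textbook fact: in characteristic zero, a derivation of a field extends uniquely to any algebraic extension.

**Lemma 3.** Every $\sigma\in\operatorname{Aut}_k(E)$ fixes $a$ and $b$.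

*Proof.* Let $u=\sigma(a)$. Applying $\sigma$ to the roots of $a$ and of $a+1$, we see that $u$ has all $2^m$-th roots in $E$ and $u+1$ has all $3^m$-th roots. By Lemma 2,
$$u^s=c\,a^t,\qquad(u+1)^{s'}=c'(a+1)^{t'}\qquad(s,s'\ge1,\ t,t'\in\mathbb Z,\ c,c'\in\bar k^*).$$
As $a$ is transcendental over $k$, so are $u$ and $u+1$; hence $t,t'\ne0$. To compare the two equations, differentiate. Let $\delta$ be the extension of $\partial/\partial a$ from $\bar k(a,b)$ to $\Omega$. It kills $\bar k$, and logarithmic differentiation gives
$$\frac{\delta u}{u}=\frac{t}{s\,a},\qquad\frac{\delta u}{u+1}=\frac{t'}{s'(a+1)}.$$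
So $\delta u\ne0$, and dividing gives
$$\frac{u+1}{u}=\lambda\,\frac{a+1}{a},\qquad\lambda=\frac{ts'}{st'}\in\mathbb Q^*.$$
That is, $\frac1u=(\lambda-1)+\frac{\lambda}{a}$, or $u=\dfrac{a}{(\lambda-1)a+\lambda}$. If $\lambda\ne1$, the denominator is an irreducible polynomial in $a$ not associate to $a$, since $\lambda\ne0$. By unique factorization in $\bar k[a]$ this contradicts $u^s=c\,a^t$. So $\lambda=1$ and $u=a$. For $b$, argue in the same way with $p_3,p_4$, the primes $5,7$, and $\partial/\partial b$. $\square$

**The Heisenberg algebra $U$ in $\operatorname{Der}_k(E)$.** Let $x,y\in\operatorname{Der}_k(E)$ be the unique extensions of $\partial/\partial a$ and $a\,\partial/\partial b$ from $k(a,b)$, and $z=[x,y]$. A derivation of $E$ over $k$ is determined by its values on $a$ and $b$. We have $z(a)=x(0)-y(1)=0$ and $z(b)=x(a)-y(0)=1$, so $z$ extends $\partial/\partial b$. Further $[x,z]$ sends $a$ to $x(0)-z(1)=0$ and $b$ to $x(1)-z(0)=0$. Likewise $[y,z]$ sends $a$ to $y(0)-z(0)=0$ and $b$ to $y(1)-z(a)=0$. So $[x,z]=[y,z]=0$. The values of $x,y,z$ on $(a,b)$ are $(1,0)$, $(0,a)$, $(0,1)$,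 so these derivations are linearly independent over $k$. Thus $U=kx+ky+kz$ is a Heisenberg algebra.

Let $\sigma\in\operatorname{Aut}_k(E)$. By Lemma 3, $\sigma^{-1}$ fixes $a$ and $b$, so $\sigma x\sigma^{-1}$ sends $a$ to $\sigma(1)=1$ and $b$ to $\sigma(0)=0$. Similarly $\sigma y\sigma^{-1}$ sends $a$ to $0$ and $b$ to $\sigma(a)=a$. Hence
$$\sigma x\sigma^{-1}=x,\qquad\sigma y\sigma^{-1}=y\qquad(\sigma\in\operatorname{Aut}_k(E)). \tag{3}$$

## Reading derivations of $E$ off $\mathfrak{sl}_2(E)$

Let $R=\mathfrak{sl}_2(k)\otimes_kE$, regarded as a Lie algebra over $k$. Our class will be defined by what an algebra does to its ideals isomorphic to $R$. So we must recover from the bare $k$-algebra $R$ the field $E$, and from a derivation of $R$ its effect on $E$. For $e\in E$ let $\mu_e:R\to R$ be multiplication by $e$.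

**Step 1: $R$ is simple and $R=R^2$.** Simplicity will force an ideal either to contain a copy of $R$ or to avoid it. Let $0\ne N\triangleleft R$, an ideal over $k$. The span $[R,N]$ is an $E$-subspace, since $e[r,n]=[er,n]$, and it is an ideal of $\mathfrak{sl}_2(E)$. It is nonzero because $R$ has zero center. As $\mathfrak{sl}_2(E)$ is simple over $E$, $[R,N]=R$, and so $N=R$. The case $N=R$ gives $R=R^2$.

**Step 2: the centroid of $R$ is $\{\mu_e:e\in E\}$.** The *centroid* is the set of $\gamma\in\operatorname{End}_k(R)$ with $\gamma[r,s]=[r,\gamma s]$ for all $r,s$. It is defined by the $k$-algebra $R$ alone, and it returns $E$. Clearly each $\mu_e$ is in it. Conversely let $\gamma$ be in the centroid. By antisymmetry also $\gamma[r,s]=[\gamma r,s]$. From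
$$\gamma(e[r,s])=\gamma[er,s]=[er,\gamma s]=e\,\gamma[r,s]$$
and $R=R^2$ we see that $\gamma$ is $E$-linear. Take the standard basis with $[e_0,e_\pm]=\pm2e_\pm$, $[e_+,e_-]=e_0$. As $\gamma$ commutes with $\operatorname{ad}e_0$, it preserves the eigenspace $Ee_+$, so $\gamma e_+=\lambda e_+$ with $\lambda\in E$. Then $\gamma e_0=[\gamma e_+,e_-]=\lambda e_0$, and $-2\gamma e_-=[\gamma e_0,e_-]=-2\lambda e_-$. So $\gamma=\mu_\lambda$.

**Step 3: the homomorphism $\rho:\operatorname{Der}_k(R)\to\operatorname{Der}_k(E)$.** It extracts the effect of a derivation on coefficients. For $D\in\operatorname{Der}_k(R)$ and $\gamma$ in the centroid,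
$$\begin{aligned}[D,\gamma][r,s]&=D[r,\gamma s]-\gamma\big([Dr,s]+[r,Ds]\big)\\&=[Dr,\gamma s]+[r,D\gamma s]-[Dr,\gamma s]-[r,\gamma Ds]=[r,[D,\gamma]s].\end{aligned}$$
So $[D,\gamma]$ is in the centroid, and we may define $\rho(D)=d$ by
$$[D,\mu_e]=\mu_{d(e)}\qquad(e\in E).$$
The map $d$ is $k$-linear. From $[D,\mu_e\mu_f]=[D,\mu_e]\mu_f+\mu_e[D,\mu_f]$ it is a derivation of $E$. The Jacobi identity $[[D,D'],\mu_e]=[D,[D',\mu_e]]-[D',[D,\mu_e]]$ shows that $\rho$ is a Lie homomorphism. Two values matter:
$$\rho(\operatorname{ad}r)=0\quad(r\in R),\qquad\rho(\tilde d)=d\quad\text{for }\tilde d=1\otimes d,\ d\in\operatorname{Der}_k(E).$$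
The first holds because $[r,es]=e[r,s]$, the second because $\tilde d(es)=d(e)s+e\tilde d(s)$. So $\rho$ ignores inner derivations and sees exactly the coefficientwise part.

**Step 4: effect of automorphisms.** We need to know how $\rho$ depends on the identification with $R$. Let $\varphi\in\operatorname{Aut}_k(R)$. Conjugation by $\varphi$ preserves the centroid, so $\varphi\mu_e\varphi^{-1}=\mu_{\sigma(e)}$ for a map $\sigma:E\to E$. This $\sigma$ respects sums and products and is $k$-linear, and $\varphi^{-1}$ provides its inverse, so $\sigma\in\operatorname{Aut}_k(E)$. If $\rho(D)=d$, then $[\varphi D\varphi^{-1},\mu_{\sigma(e)}]=\varphi[D,\mu_e]\varphi^{-1}=\mu_{\sigma(d(e))}$. Hence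
$$\rho(\varphi D\varphi^{-1})=\sigma\rho(D)\sigma^{-1}. \tag{4}$$

## The class: only $0$, $kx$ or $ky$ may act

We want $R+kx$ and $R+ky$ in the class and $R\rtimes U$ outside. So we decree what may act on a copy of $R$. The decree must be closed under sums of ideals, and this works because of the very bracket that caused the trouble: since $[x,y]\neq0$, actions by $x$ and by $y$ cannot come from two ideals whose common part acts trivially.

Let $\mathcal W=\{0,kx,ky\}$, a set of subspaces of $\operatorname{Der}_k(E)$. Subspaces of members of $\mathcal W$ are in $\mathcal W$. By (3), for any subspace $W$ and $\sigma\in\operatorname{Aut}_k(E)$ we have $W\in\mathcal W$ if and only if $\sigma W\sigma^{-1}\in\mathcal W$.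

Let $T\triangleleft A$ and let $\theta:T\to R$ be an isomorphism of $k$-Lie algebras. Define the Lie homomorphism
$$\rho_T:A\to\operatorname{Der}_k(E),\qquad\rho_T(v)=\rho\big(\theta\,(\operatorname{ad}v)|_T\,\theta^{-1}\big).$$
Another isomorphism has the form $\varphi\theta$ with $\varphi\in\operatorname{Aut}_k(R)$, and by (4) it changes $\rho_T$ by conjugation with some $\sigma\in\operatorname{Aut}_k(E)$. So whether $\rho_T(A)\in\mathcal W$ does not depend on $\theta$. This is where the rigidity of $E$ enters. Define
$$\mathfrak X=\{A:\ \rho_T(A)\in\mathcal W\text{ for every ideal }T\text{ of }A\text{ with }T\cong R\}.$$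
The class is closed under isomorphism and contains $0$. An algebra with no ideal isomorphic to $R$ is in $\mathfrak X$ for free.

**Step 1: perfect subideals are ideals.** We need this to pass between an algebra and its subideals. Let $T=T^2$ and $T=T_0\triangleleft T_1\triangleleft\cdots\triangleleft T_n=A$. Suppose $T\triangleleft T_i$ with $i\ge1$, $i<n$. For $v\in T_{i+1}$ and $t,t'\in T$,
$$[[t,t'],v]=[[t,v],t']+[t,[t',v]]\in[T_i,T]\subseteq T,$$
because $[t,v],[t',v]\in T_i$. Since $T=T^2$, $T\triangleleft T_{i+1}$. By induction $T\triangleleft A$.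

**Step 2: $\mathfrak X$ is closed under subideals.** Let $B$ be a subideal of $A\in\mathfrak X$ and $R\cong T\triangleleft B$. Then $T$ is a perfect subideal of $A$, so $T\triangleleft A$ by Step 1. With one $\theta$ for both, $\rho_T(B)\subseteq\rho_T(A)\in\mathcal W$. Hence $\rho_T(B)\in\mathcal W$, and $B\in\mathfrak X$.

**Step 3: sums of arbitrarily many $\mathfrak X$-ideals are in $\mathfrak X$.** Let $A=\sum_\iota A_\iota$, where the $A_\iota\in\mathfrak X$ are ideals of some Lie algebra, hence of $A$. Let $R\cong T\triangleleft A$. As $T$ is simple, $T\cap A_\iota\in\{0,T\}$. If $T\cap A_\iota=0$, then $[T,A_\iota]\subseteq T\cap A_\iota=0$ and $\rho_T(A_\iota)=0$. If $T\subseteq A_\iota$, then $T\triangleleft A_\iota\in\mathfrak X$ and $\rho_T(A_\iota)\in\mathcal W$. So in all cases $\rho_T(A_\iota)$ is $0$, $kx$ or $ky$, and $\rho_T(A)$ is the sum of these subspaces.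

Suppose $\rho_T(A_\iota)=kx$ and $\rho_T(A_\kappa)=ky$ for some $\iota,\kappa$. Since $[A_\iota,A_\kappa]\subseteq A_\iota\cap A_\kappa$,
$$[\rho_T(A_\iota),\rho_T(A_\kappa)]\subseteq\rho_T(A_\iota\cap A_\kappa)\subseteq kx\cap ky=0.$$
But $[x,y]=z\ne0$, a contradiction. So $kx$ and $ky$ do not both occur, $\rho_T(A)\in\mathcal W$, and $A\in\mathfrak X$.

Taking two ideals in Step 3, we see that $\mathfrak X$ is subjunctive.

## The algebra $L=\mathfrak{sl}_2(E)\rtimes U$ defeats the class

Let $L=R\rtimes U$ with $[d,r]=\tilde d(r)$ for $d\in U$, $r\in R$. Let $H=R+kx$ and $K=R+ky$.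

**Step 1: $H$ and $K$ have depth $\le2$ and join $L$.** As $z$ is central in $U$,
$$H\triangleleft R+kx+kz\triangleleft L,\qquad K\triangleleft R+ky+kz\triangleleft L.$$
The join contains $R,x,y$ and $z=[x,y]$, so it is $L$.

**Step 2: $H,K\in\mathfrak X$.** We show that $R$ is the only ideal of $H$ isomorphic to $R$. Let $R\cong T\triangleleft H$. Suppose $T\cap R=0$. Then $[T,R]\subseteq T\cap R=0$. Let $r+cx$ ($r\in R$, $c\in k$) be an element of $T$; it centralizes $R$. Applying $\rho$ to its action $\operatorname{ad}r+c\tilde x=0$ on $R$ gives $cx=0$ in $\operatorname{Der}_k(E)$, so $c=0$. Then $r$ is in the center of $R$, so $r=0$. Thus $T=0$, which is absurd. So $T\cap R$ is a nonzero ideal of both simple algebras $T$ and $R$, whence $T=R$. With $\theta=\mathrm{id}$, $\rho_R(H)=kx\in\mathcal W$. So $H\in\mathfrak X$. The same argument with $y$ gives $K\in\mathfrak X$.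

**Step 3: $L\notin\mathfrak X$.** Indeed $R\triangleleft L$ and $\rho_R(L)=U\notin\mathcal W$.

**Step 4: a 3-generator subalgebra that forces all of $L$.** Choose $0\ne r\in R$ and let $C=\langle x,y,r\rangle$. Let $Y$ be any subideal of $L$ containing $C$. Then $Y\cap R$ is a subideal of $R$, and it is nonzero because it contains $r$. A simple algebra has no subideals other than $0$ and itself: going down a chain from the top, the first proper term is an ideal, hence $0$. So $R\subseteq Y$. As $x,y\in Y$, also $z\in Y$ and $Y=L$, which is not in $\mathfrak X$ by Step 3.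

Hence no $\mathfrak X$-subideal of $L=\langle H,K\rangle$ contains $C$. This proves Theorem A: the subjunctive class $\mathfrak X$ is not locally coalescent, and the Lie analogue of the theorem of Roseblade and Stonehewer is false over every field of characteristic zero. $\blacksquare$
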